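# Minimal displacement of Lipschitz self-maps of the unit ball of $l_\infty$

## 1. Self-maps of an interval, by bisection

Let $T:[-1,1]\to[-1,1]$ be continuous. It has a fixed point, and we prove this in a form that we shall try to imitate. Call an interval $[l,u]\subset[-1,1]$ *good* if
$$T(l)\ge l\qquad\text{and}\qquad T(u)\le u .$$
The interval $[-1,1]$ is good because $T$ takes values in $[-1,1]$. Let $[l,u]$ be good, with midpoint $z$. If $T(z)\ge z$, then $[z,u]$ is good; if $T(z)\le z$, then $[l,z]$ is good. So we get nested good intervals $[l_j,u_j]$ whose lengths tend to $0$, and they shrink to a point $x$. Since $T(l_j)\ge l_j$ and $T(u_j)\le u_j$, continuity gives $T(x)\ge x$ and $T(x)\le x$, that is, $T(x)=x$.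

Now replace $[-1,1]$ by a cube $[-1,1]^\Gamma$. For finite $\Gamma$, Brouwer's theorem again gives a fixed point of every continuous self-map. Let $\Gamma$ be infinite. The cube is then the closed unit ball of the space $l_\infty(\Gamma)$ of bounded real functions on $\Gamma$ with the sup norm. It is not norm compact, and we consider maps that are Lipschitz for the sup norm. What changes?

First, fixed points can disappear, and the question becomes how far every point can be forced to move. Second, the bisection meets an obstacle. An endpoint of an interval is one point, and $T$ is evaluated there once. The face $\{x_n=l_n\}$ of a box is a large set. If we know the $n$-th coordinate of $Tx$ at one point $x$, the Lipschitz condition carries this information to the rest of the face, but with a loss of (Lipschitz constant) $\times$ (distance). The proof below consists in keeping this loss under control.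

## 2. Minimal displacement, the contraction bound, and $c_0$

Let $C$ be a nonempty, bounded, closed and convex subset of an infinite-dimensional real Banach space $(X,\|\cdot\|)$.

**Definition (Chebyshev radius).** The Chebyshev radius of $C$ relative to itself is
$$r(C)=\inf_{y\in C}\ \sup_{x\in C}\|x-y\| .$$

*Example.* $r(B_X)=1$ for the closed unit ball $B_X$. The choice $y=0$ gives $\sup_x\|x-y\|=1$, and for $y\ne0$ the point $x=-y/\|y\|$ gives $\|x-y\|=1+\|y\|>1$. The centers must lie in $C$, and this matters. The set of $x\in B_{l_\infty}$ with all $x_n\ge0$ has radius $\frac12$: the constant sequence $\frac12$ is a center, and the points $0$ and $(1,1,\dots)$ at distance $1$ exclude anything smaller. The set of $x\in B_{c_0}$ with all $x_n\ge0$ has radius $1$: for $y$ in this set, $\|e_n-y\|\ge1-y_n\to1$, where $e_n$ is the $n$-th unit vector, and $y=0$ gives exactly $1$.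

**Definition (minimal displacement).** A map $T:C\to C$ is $k$-lipschitzian if $\|Tx-Ty\|\le k\|x-y\|$ for all $x,y\in C$; the class of these maps is $L(k)$. We put
$$d(T)=\inf_{x\in C}\|x-Tx\|,\qquad \varphi_C(k)=\sup\{d(T):T\in L(k)\}\quad(k\ge1),\qquad \psi_X=\varphi_{B_X}.$$

The first tool to try is the contraction principle. It gives
$$\varphi_C(k)\le\Big(1-\frac1k\Big)r(C)\qquad(k\ge1). \tag{1}$$
Indeed, let $T\in L(k)$ and $\varepsilon>0$, choose $y\in C$ with $\sup_{x\in C}\|x-y\|\le r(C)+\varepsilon$, and let $0<t<\frac1k$. The map $x\mapsto(1-t)y+tTx$ sends $C$ to $C$ and is a contraction, since $tk<1$. Its fixed point $x$ satisfies $x-Tx=(1-t)(y-Tx)$, so $\|x-Tx\|\le(1-t)(r(C)+\varepsilon)$. Let $t\to\frac1k$ and $\varepsilon\to0$.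

**Definition (extremal set).** $C$ is extremal if $\varphi_C(k)=\left(1-\frac1k\right)r(C)$ for every $k>1$. The space $X$ has extremal balls if $B_X$ is extremal; since $r(B_X)=1$, this means $\psi_X(k)=1-\frac1k$ for every $k>1$.

*Example: $c_0$ has extremal balls.* For $k>1$ define on $B_{c_0}$
$$Tx=\big(1,\ \min\{1,k|x_1|\},\ \min\{1,k|x_2|\},\ \dots\big). \tag{2}$$
Since $|T_{n+1}(x)|\le k|x_n|\to0$, we have $Tx\in B_{c_0}$, and each coordinate is $k$-lipschitzian, so $T\in L(k)$. Suppose $\|x-Tx\|<1-\frac1k$. The first coordinate gives $x_1>\frac1k$. If $x_n>\frac1k$, then the $(n+1)$-st coordinate of $Tx$ is $1$, hence $x_{n+1}>\frac1k$. So all $x_n>\frac1k$, which is impossible in $c_0$. Thus $d(T)\ge1-\frac1k$, and (1) gives equality.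

The spaces $C[a,b]$, $BC(\mathbb R)$ and $c$, with the uniform norm, are also known to have extremal balls. For the space $l_\infty=l_\infty(\mathbb N)$ formula (2) gives nothing: it fixes $(1,1,1,\dots)$. The paper *Renormings of $c_0$ and the minimal displacement problem*, from which the problem is taken, says it is unknown whether $l_\infty$ has extremal balls. The known lower bounds are
$$\psi_{l_\infty}(k)\ge\begin{cases}(3-2\sqrt2)(k-1)&\text{for }1\le k\le2+\sqrt2,\\[2pt] 1-\frac2k&\text{for }k>2+\sqrt2.\end{cases} \tag{3}$$

## 3. The value of $\psi_{l_\infty}$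

Throughout, $\Gamma$ is a nonempty set, $B=B_{l_\infty(\Gamma)}$, and $T_n(x)$ is the $n$-th coordinate of $Tx$. The axiom of choice is assumed, since we use Zorn's lemma.

**Theorem 1 (upper bound).** Let $k\ge1$ and let $T:B\to B$ be $k$-lipschitzian, $B=B_{l_\infty(\Gamma)}$. Then $d(T)\le\frac{k-1}{k+1}$.

**Theorem 2 (lower bound).** For every $k>1$ there is a $k$-lipschitzian $T:B_{l_\infty}\to B_{l_\infty}$ with $\|x-Tx\|\ge\frac{k-1}{k+1}$ for all $x$.

For $k=1$ Theorem 1 gives $\psi_{l_\infty}(1)=0$. So the two theorems together say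
$$\psi_{l_\infty}(k)=\frac{k-1}{k+1}=1-\frac2{k+1}\qquad(k\ge1), \tag{4}$$
and the supremum that defines $\psi_{l_\infty}(k)$ is attained. Since $\frac{k-1}{k+1}<\frac{k-1}{k}=1-\frac1k$ for every $k>1$, the unit ball of $l_\infty$ is not extremal, and equality fails at every $k>1$.

Formula (4) agrees with (3). For $k>1$ we have $(3-2\sqrt2)(k-1)\le\frac{k-1}{k+1}$ exactly when $k+1\le\frac1{3-2\sqrt2}=3+2\sqrt2$, that is, $k\le2+2\sqrt2$, which covers the range $k\le2+\sqrt2$; and $1-\frac2k<1-\frac2{k+1}$.

**Theorem 3 (extensions).**

(a) Let $M$ be a bounded hyperconvex metric space, $r(M)=\inf_y\sup_x d(x,y)$, and let $T:M\to M$ be $k$-lipschitzian, $k\ge1$. Then $\inf_x d(x,Tx)\le\frac{k-1}{k+1}\,r(M)$. In particular $\varphi_C(k)\le\frac{k-1}{k+1}r(C)$ for every bounded closed convex $C$ that is hyperconvex.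

(b) If a Banach space $X$ contains an isometric linear copy of $l_\infty$, then $\psi_X(k)\ge\frac{k-1}{k+1}$.

(c) If $X$ is an infinite-dimensional 1-injective real Banach space, then $\psi_X(k)=\frac{k-1}{k+1}$ for all $k\ge1$. So no infinite-dimensional 1-injective space has extremal balls, and the characteristic is the same for all of them.

The notions in Theorem 3 are defined in Section 7.

## 4. Good boxes, and the price of a cut at the center

We set up the bisection in $B$. Fix $k\ge 1$, a $k$-lipschitzian $T:B\to B$, and $D\in(0,1)$. We look for a point $x$ with $|T_n(x)-x_n|\le D$ for all $n\in\Gamma$. Put $a=1-D$.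

**Definition (box, good box).** A *box* is a set $R=\{x:\ l_n\le x_n\le u_n\ \ \forall n\in\Gamma\}$ with $-a\le l_n\le u_n\le a$. It is nonempty and contained in $B$. It is *good* if for all $x\in R$ and $n\in\Gamma$
$$x_n=u_n\ \Rightarrow\ T_n(x)\le u_n+D,\qquad\qquad x_n=l_n\ \Rightarrow\ T_n(x)\ge l_n-D .$$

A one-point box $\{x\}$ is good exactly when $\|x-Tx\|\le D$, so we want a good point. The box $[-a,a]^\Gamma$ is good, because $|T_n|\le1=a+D$. This is why the boxes are kept inside $[-a,a]^\Gamma$: the start costs nothing, and all half-widths are at most $a$ instead of $1$.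

*Example.* Let $Tx=-x$. On the upper $n$-face $T_n(x)=-u_n$, and $-u_n\le u_n+D$ means $u_n\ge-\frac D2$. So a box is good if and only if $u_n\ge-\frac D2$ and $l_n\le\frac D2$ for all $n$. Then each $[l_n,u_n]$ meets $[-\frac D2,\frac D2]$, so every good box contains a good point. The minimal good boxes are points.

**Lemma 4.** There is a good box that contains no strictly smaller good box.

*Proof.* By Zorn's lemma, applied to good boxes ordered by reverse inclusion, it suffices to find a good box inside every member of a given chain. For the empty chain take $[-a,a]^\Gamma$. Let $(R^\alpha)$ be a nonempty chain of good boxes with bounds $l_n^\alpha,u_n^\alpha$. Of two boxes $R^\alpha,R^\beta$ one contains the other, and comparing coordinate intervals we get $l_n^\alpha\le u_n^\beta$ in either case. Hence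
$$l_n:=\sup_\alpha l_n^\alpha\ \le\ u_n:=\inf_\alpha u_n^\alpha ,$$
and $R=\bigcap_\alpha R^\alpha$ is the box with bounds $l_n,u_n$. It remains to see that $R$ is good.

Let $x\in R$ with $x_n=u_n$. Choose $\alpha_j$ with $u_n^{\alpha_j}\to u_n$, and let $x^{(j)}$ be $x$ with its $n$-th coordinate replaced by $u_n^{\alpha_j}$. As $x\in R^{\alpha_j}$, also $x^{(j)}\in R^{\alpha_j}$, and $x^{(j)}$ lies on the upper $n$-face of $R^{\alpha_j}$. So $T_n(x^{(j)})\le u_n^{\alpha_j}+D$. Only one coordinate was changed, so $\|x^{(j)}-x\|=|u_n^{\alpha_j}-u_n|\to0$, and in the limit $T_n(x)\le u_n+D$.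

Let $x\in R$ with $x_n=l_n$. Choose $\alpha_j$ with $l_n^{\alpha_j}\to l_n$ and replace the $n$-th coordinate of $x$ by $l_n^{\alpha_j}$. The new points $x^{(j)}$ lie on the lower $n$-faces of $R^{\alpha_j}$, so $T_n(x^{(j)})\ge l_n^{\alpha_j}-D$, and in the limit $T_n(x)\ge l_n-D$. $\blacksquare$

*Remark.* This is where the proof could not be run in $c_0$. The sets $R^j=\{x\in c_0: |x_n|\le a\ \forall n,\ x_n=a\text{ for }n\le j\}$ are nonempty and decreasing, and their intersection is empty.

For a box $R$ we write
$$z_n=\frac{l_n+u_n}2,\qquad h_n=\frac{u_n-l_n}2,\qquad h=\sup_n h_n\le a .$$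
The next lemma is the cut of Section 1, with the Lipschitz loss taken into account.

**Lemma 5 (cutting).** Let $R$ be a minimal good box, let $x\in R$ satisfy $\|x-x'\|\le h$ for all $x'\in R$, and let $n\in\Gamma$ with $l_n<u_n$.

(i) If $x_n+2D-kh>l_n$, then $T_n(x)\le x_n+D$.

(ii) If $x_n-2D+kh<u_n$, then $T_n(x)\ge x_n-D$.

*Proof.* (i) Suppose $T_n(x)>x_n+D$. Put $l_n'=\min\{u_n,\ x_n+2D-kh\}$. Then $l_n<l_n'\le u_n$. Let $R'$ be the box obtained from $R$ by replacing $l_n$ with $l_n'$. It is a nonempty proper subset of $R$. Every face of $R'$ other than the lower $n$-face is contained in the corresponding face of $R$, so the required inequalities hold there. If $x'\in R'$ and $x_n'=l_n'$, then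
$$T_n(x')\ \ge\ T_n(x)-kh\ >\ x_n+D-kh\ \ge\ l_n'-D .$$
So $R'$ is good, which contradicts the minimality of $R$.

(ii) Suppose $T_n(x)<x_n-D$. Put $u_n'=\max\{l_n,\ x_n-2D+kh\}$, so that $l_n\le u_n'<u_n$, and replace $u_n$ with $u_n'$. Only the upper $n$-face has to be checked. If $x'\in R'$ and $x_n'=u_n'$, then
$$T_n(x')\ \le\ T_n(x)+kh\ <\ x_n-D+kh\ \le\ u_n'+D .$$
Again $R'$ is a strictly smaller good box, a contradiction. $\blacksquare$

As in Section 1, the natural choice of $x$ is the center $z$, which is within $h$ of every point of $R$. Let us see what it gives. The condition in (i) reads $z_n+2D-kh>z_n-h_n$, that is,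
$$2D>kh-h_n, \tag{5}$$
and (ii) gives the same condition. For the longest sides, with $h_n=h$, this is $2D>(k-1)h$. For short sides it is close to $2D>kh$. The only bound on $h$ is $h\le 1-D$, so to have (5) for all $n$ with $h_n>0$ we ask that $2D>k(1-D)$, that is, $D>\frac k{k+2}$. With such a $D$, Lemma 5 gives $|T_n(z)-z_n|\le D$ whenever $h_n>0$, and goodness of $R$ gives it when $h_n=0$. So the center yields $d(T)\le\frac k{k+2}$.

This is already below $1-\frac1k$ for $k>2$, because $k^2<(k-1)(k+2)=k^2+k-2$ exactly when $k>2$. But it is weaker than Theorem 1 for every $k\ge1$, since $(k-1)(k+2)<k(k+1)$. The loss occurs at one place, the coordinates with $h_n<h$. There the cut loses $kh$, while the center is only $h_n$ above the lower bound $l_n$.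

## 5. Proof of Theorem 1

Fix $D$ with $\frac{k-1}{k+1}<D<1$, and $a=1-D$. From $(k+1)D>k-1$ we get, subtracting $(k-1)D$ on both sides,
$$2D>(k-1)(1-D)=(k-1)a . \tag{6}$$
We show that some $x\in B$ has $\|x-Tx\|\le D$. Letting $D$ decrease to $\frac{k-1}{k+1}$ then proves the theorem. Let $R$ be a minimal good box (Lemma 4). If $h=0$, then $R$ is a single point $x$, and goodness says $\|x-Tx\|\le D$. So suppose $h>0$; we derive a contradiction.

**Step 1: test points better than the center.** This step uses the slack in the short coordinates. A test point may be within $h$ of all of $R$ without being the center: if $h_n<h$, we may move $x_n$ up from $z_n$ by as much as $h-h_n$. After this move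
$$x_n=z_n+h-h_n=l_n+h,$$
so $x_n-l_n$ is $h$ and no longer $h_n$, and the condition of Lemma 5(i) becomes $2D>(k-1)h$, for short sides also. If the move would take us out of $R$, we stop at $u_n$, where goodness of $R$ already gives $T_n(x)\le u_n+D$. So the allowed shift is
$$\rho_n=\min\{h_n,\ h-h_n\}\ge0 .$$
For the lower inequality we have to move down by $\rho_n$ instead. One point cannot do both, so we use the whole box
$$S=\{x:\ |x_n-z_n|\le\rho_n\ \ \forall n\in\Gamma\}\subset R .$$
For example, with two coordinates and $R=[-\frac12,\frac12]\times[-\frac38,\frac38]$ (say $a\ge\frac12$), we have $h=\frac12$, $\rho=(0,\frac18)$ and $S=\{0\}\times[-\frac18,\frac18]$. The point $(0,\frac18)$ is at distance exactly $\frac12$ from the bottom side.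

For $x\in S$, $x'\in R$ and every $m$ we have $|x_m-x'_m|\le|x_m-z_m|+|z_m-x_m'|\le\rho_m+h_m\le h$. Hence
$$\|x-x'\|\le h\qquad(x\in S,\ x'\in R). \tag{7}$$

**Step 2: $S$ is a good box.** This step turns what Lemma 5 says about test points into a statement about a box, so that minimality can be used. The bounds of $S$ lie in $[-a,a]$, because $S\subset R$. Let $x\in S$ and $n\in\Gamma$.

*Upper face.* Let $x_n=z_n+\rho_n$. If $\rho_n=h_n$, then $x_n=u_n$ and $x\in R$, so $T_n(x)\le u_n+D=x_n+D$ because $R$ is good. Otherwise $\rho_n=h-h_n<h_n$. Then $h_n>0$, so $l_n<u_n$, and $x_n=l_n+h$. By (6) and $h\le a$,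
$$x_n+2D-kh=l_n+\big(2D-(k-1)h\big)\ge l_n+\big(2D-(k-1)a\big)>l_n .$$
By (7), Lemma 5(i) applies and gives $T_n(x)\le x_n+D$.

*Lower face.* Let $x_n=z_n-\rho_n$. If $\rho_n=h_n$, then $x_n=l_n$, and goodness of $R$ gives $T_n(x)\ge x_n-D$. Otherwise $\rho_n=h-h_n<h_n$, so $l_n<u_n$ and $x_n=z_n-h+h_n=u_n-h$. Then
$$x_n-2D+kh=u_n-\big(2D-(k-1)h\big)<u_n ,$$
and Lemma 5(ii) gives $T_n(x)\ge x_n-D$.

**Step 3: the contradiction.** This step uses that $S$ is too thin to be all of $R$. By Step 2 and minimality, $S=R$, so $\rho_n=h_n$ for every $n$. Therefore $h_n\le h-h_n$, that is, $h_n\le\frac h2$ for every $n$. Taking the supremum, $h\le\frac h2$, which contradicts $h>0$. $\blacksquare$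

## 6. A map that moves every point of $B_{l_\infty}$ by at least $\frac{k-1}{k+1}$

Let $k>1$ and
$$a=\frac2{k+1}\in(0,1),\qquad D=1-a=\frac{k-1}{k+1},\qquad ka-1=\frac{2k-(k+1)}{k+1}=D .$$

The map (2) fails on $B_{l_\infty}$ because a sequence can stay large forever. We need a map that also notices this, and the functional to watch is $\ell(x)=\liminf_i x_i$. Here is what the coordinates should do.

- If $\ell(x)\ge a$, some coordinate should be sent to $-1$ although $x_n>-a$. This gives displacement above $1-a=D$. The first $n$ with $x_n>-a$ can be singled out by means of the earlier coordinates only.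
- If $\ell=\ell(x)<a$, we look at coordinates with $x_n\approx\ell$ and want $T_n(x)\ge D+\ell$. Raising all coordinates of $Tx$ from $-1$ to $-1+k(a-\ell)=D-k\ell$ suffices for $\ell\le0$. For $\ell>0$ we use instead that earlier coordinates reach nearly up to $\ell$, and a term $-1+k(a+\mu_n)$, with $\mu_n$ the maximum of the earlier coordinates, gives about $D+k\ell$.

So put, for $x\in B_{l_\infty}$,
$$\ell(x)=\liminf_i x_i,\qquad \mu_n(x)=\max_{i<n}x_i\quad(n\ge2),$$
$$\delta_1(x)=\max\{0,\ a-\ell(x)\},\qquad \delta_n(x)=\max\{0,\ a-\ell(x),\ a+\mu_n(x)\}\quad(n\ge2),$$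
$$T_n(x)=\min\{1,\ -1+k\,\delta_n(x)\},\qquad Tx=(T_n(x))_{n\ge1}.$$

*Example.* Let $k=3$, so $a=D=\frac12$, and let $x=(t,t,t,\dots)$ with $0\le t<\frac12$. For $n\ge2$ we get $\delta_n=\frac12+t$ and $T_n(x)-t=\min\{1-t,\ \frac12+2t\}\ge\frac12$. For $t\ge\frac12$ we get $\delta_1=0$, $T_1(x)=-1$, and the first coordinate moves by $1+t$.

**Step 1: $T\in L(k)$.** This is the membership that the definition of $\psi_{l_\infty}$ requires. From $x_i\le y_i+\|x-y\|$ for all $i$ we get $\ell(x)\le\ell(y)+\|x-y\|$ and $\mu_n(x)\le\mu_n(y)+\|x-y\|$; exchanging $x$ and $y$ shows that $\ell$ and $\mu_n$ are 1-lipschitzian. A maximum of finitely many 1-lipschitzian functions is 1-lipschitzian, so every $\delta_n$ is. Hence every $T_n$ is $k$-lipschitzian, and so is $T$ for the sup norm. Since $\delta_n\ge0$, the values of $T_n$ lie in $[-1,1]$.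

Now let $x\in B_{l_\infty}$ and $\ell=\ell(x)$.

**Step 2: the case $\ell\ge a$.** Here we find a coordinate that is sent to $-1$. Since $\ell>-a$, there is a least $n$ with $x_n>-a$. Then $x_i\le-a$ for $i<n$, so $a+\mu_n(x)\le0$ if $n\ge2$; also $a-\ell\le0$. Thus $\delta_n(x)=0$ and $T_n(x)=-1$, and $x_n-T_n(x)>-a+1=D$.

**Step 3: the case $\ell<a$.** Here we find coordinates that are pushed up by almost $D$. Let $\varepsilon>0$. As $n\to\infty$, $\mu_n(x)$ increases to $\sup_i x_i\ge\ell$, so $\mu_n(x)\ge\ell-\varepsilon$ for all large $n$. By the definition of $\liminf$, $x_n\le\ell+\varepsilon$ for infinitely many $n$. Fix $n\ge2$ with both properties. Then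
$$\delta_n(x)\ \ge\ \max\{a-\ell,\ a+\ell-\varepsilon\}\ \ge\ a+|\ell|-\varepsilon ,$$
and, using $ka-1=D$,
$$T_n(x)\ \ge\ \min\{1,\ D+k|\ell|-k\varepsilon\}\ \ge\ D+\ell-k\varepsilon .$$
The last inequality holds because $1=D+a>D+\ell$ and $k|\ell|\ge\ell$. With $x_n\le\ell+\varepsilon$ this gives $T_n(x)-x_n\ge D-(k+1)\varepsilon$, so $\|x-Tx\|\ge D-(k+1)\varepsilon$. As $\varepsilon>0$ was arbitrary, $\|x-Tx\|\ge D$. This proves Theorem 2, and with it (4). $\blacksquare$

## 7. Hyperconvex sets and 1-injective spaces

**Definition (hyperconvex).** A metric space $M$ is hyperconvex if every family of closed balls $B(x_i,r_i)$ in $M$ with $d(x_i,x_j)\le r_i+r_j$ for all $i,j$ has a common point.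

*Example.* The line $\mathbb R$ is hyperconvex: the condition says that the intervals $[x_i-r_i,x_i+r_i]$ meet in pairs, and then $\sup_i(x_i-r_i)$ is a common point. The Euclidean plane is not. Take unit disks centered at the vertices of an equilateral triangle of side $2$: any two meet only at the midpoint of a side, so the three have no common point.

We use the theorem of Aronszajn and Panitchpakdi (Pacific J. Math. 6 (1956)) that hyperconvex spaces are injective for nonexpansive maps: if $M$ is hyperconvex and $A$ is a subset of a metric space $Z$, then every nonexpansive $f:A\to M$ extends to a nonexpansive map $Z\to M$. The reason is short. To extend $f$ to one more point $w$, note that $d(f(p),f(p'))\le d(p,p')\le d(p,w)+d(p',w)$ for $p,p'\in A$. So the balls $B(f(p),d(p,w))$ have a common point, which can serve as $f(w)$. Zorn's lemma does the rest.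

**Proof of Theorem 3(a).** The plan is to place $M$ inside a ball of $l_\infty(M)$ around $0$, extend $T$ to that ball by a retraction, and apply Theorem 1. Let $\eta>0$, put $q=r(M)+\eta>0$, and choose $y\in M$ with $\sup_xd(x,y)\le q$. Define
$$\iota:M\to l_\infty(M),\qquad \iota(x)=\big(d(x,m)-d(y,m)\big)_{m\in M}.$$
By the triangle inequality $|d(x,m)-d(x',m)|\le d(x,x')$, with equality at $m=x'$, so $\iota$ is isometric. Also $\iota(y)=0$, and so $\|\iota(x)\|=d(x,y)\le q$, that is, $\iota(M)\subset qB$ with $B=B_{l_\infty(M)}$. The space $\iota(M)$ is hyperconvex, being isometric to $M$. So its identity map extends to a nonexpansive retraction $P:l_\infty(M)\to\iota(M)$. The map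
$$U=\iota\,T\,\iota^{-1}P:\ qB\to\iota(M)\subset qB$$
is $k$-lipschitzian. Theorem 1, applied to the $k$-lipschitzian map $x\mapsto\frac1qU(qx)$ of $B$, gives for each $\varepsilon>0$ a point $x\in qB$ with $\|x-Ux\|\le\frac{k-1}{k+1}q+\varepsilon$. Put $p=\iota^{-1}Px\in M$. Then $Ux=\iota(Tp)$, and $PUx=Ux$ since $Ux\in\iota(M)$. Hence
$$d(p,Tp)=\|\iota(p)-\iota(Tp)\|=\|Px-PUx\|\le\|x-Ux\|\le\frac{k-1}{k+1}\,q+\varepsilon .$$
Let $\varepsilon\to0$ and $\eta\to0$. For a bounded closed convex hyperconvex set $C$ take $M=C$ with the metric of the norm; then $r(M)=r(C)$, and the supremum over $T\in L(k)$ gives the last sentence of (a). $\blacksquare$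

**Definition (1-injective).** A Banach space $X$ is 1-injective if for every Banach space $Z$ and every closed subspace $W\subset Z$, each bounded linear operator $W\to X$ extends to a linear operator $Z\to X$ of the same norm.

*Example.* $l_\infty(\Gamma)$ is 1-injective. An operator $A:W\to l_\infty(\Gamma)$ is a family of functionals $A_n$ with $\|A_n\|\le\|A\|$. Extend each by the Hahn–Banach theorem with its norm.

**Proof of Theorem 3(b).** The plan is to extend a map of the smaller ball by means of a norm-one projection. Let $Y\subset X$ be the copy and $J:Y\to l_\infty$ a linear isometry onto $l_\infty$. By the example $J$ extends to $\tilde J:X\to l_\infty$ with $\|\tilde J\|=1$, and $P=J^{-1}\tilde J$ is a norm-one projection of $X$ onto $Y$. Let $T:B_Y\to B_Y$ be $k$-lipschitzian. Then $TP:B_X\to B_Y\subset B_X$ is $k$-lipschitzian, and for $x\in B_X$, since $TPx\in Y$,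
$$\|x-TPx\|\ \ge\ \|Px-PTPx\|\ =\ \|Px-TPx\|\ \ge\ d(T) .$$
So $d(TP)\ge d(T)$. Taking the supremum over $T$ gives $\psi_X(k)\ge\psi_Y(k)=\psi_{l_\infty}(k)=\frac{k-1}{k+1}$. $\blacksquare$

For (c) we need one topological notion. A topological space is **extremally disconnected** if the closure of every open set is open. Finite discrete spaces are extremally disconnected. The one-point compactification $\mathbb N\cup\{\infty\}$ is not, since the closure of the set of even numbers contains $\infty$ but no odd number, so it is not open. We recall the Nachbin–Goodner–Kelley theorem: a 1-injective real Banach space is isometric to $C(K)$ for some extremally disconnected compact Hausdorff space $K$.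

**Proof of Theorem 3(c).**

**Step 1: upper bound.** The argument of (b) is used in the other direction, with $X$ as the smaller space. The map $x\mapsto(f(x))_{f\in B_{X^*}}$ embeds $X$ linearly and, by Hahn–Banach, isometrically into $l_\infty(\Gamma)$, $\Gamma=B_{X^*}$. We regard $X$ as a subspace. Since $X$ is 1-injective, its identity extends to a norm-one projection $P$ of $l_\infty(\Gamma)$ onto $X$. Let $T:B_X\to B_X$ be $k$-lipschitzian. Then $TP$ is a $k$-lipschitzian self-map of $B_{l_\infty(\Gamma)}$, and for $x$ in this ball
$$\|x-TPx\|\ge\|Px-PTPx\|=\|Px-TPx\|\ge d(T),$$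
because $Px\in B_X$. So $d(T)\le d(TP)\le\frac{k-1}{k+1}$ by Theorem 1.

**Step 2: disjoint clopen sets in $K$.** To apply (b) we look for a copy of $l_\infty$ in $X=C(K)$, and we start with the supports. Since $\dim X=\infty$, $K$ is infinite. Two distinct points $p,q\in K$ have disjoint open neighborhoods $G\ni p$ and $H\ni q$. The set $\overline G$ is open and closed, contains $p$, and misses $H$, hence misses $q$. So any two points are separated by a clopen set. Start with $V=K$. Given an infinite clopen $V$, split it by a clopen set that separates two of its points. One of the two nonempty clopen parts is infinite; keep it as the new $V$, and record the other part. This produces pairwise disjoint nonempty clopen sets $U_1,U_2,\dots$.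

**Step 3: a copy of $l_\infty$ in $C(K)$.** We want, for each $y\in l_\infty$, a function $f_y\in C(K)$ with value $y_n$ on $U_n$ and $0$ off $\overline U$, where $U=\bigcup_nU_n$. Such a function is unique, as $U$ is dense in $\overline U$. That it exists follows from the fact that open subsets of extremally disconnected spaces are $C^*$-embedded (Gillman–Jerison, *Rings of Continuous Functions*): extend from $U$ to $\overline U$, and then by $0$, since $\overline U$ is clopen. In our situation it can be seen directly, as follows.

For $A\subset\mathbb N$ put $U_A=\bigcup_{n\in A}U_n$. The set $\overline{U_A}$ is clopen. If $A\cap A'=\emptyset$, then $U_{A'}$ is open and disjoint from $U_A$, so $\overline{U_A}$ misses $U_{A'}$. Thus the indicator function $1_{\overline{U_A}}$ is continuous on $K$, equals $1$ on $U_n$ for $n\in A$ and $0$ on $U_n$ for $n\notin A$, and vanishes off $\overline U$. If $y=\sum_{j=1}^Nc_j1_{A_j}$ takes finitely many values, with $A_1,\dots,A_N$ a partition of $\mathbb N$, then $f_y=\sum_jc_j1_{\overline{U_{A_j}}}$ is as desired. By uniqueness $y\mapsto f_y$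 is well defined and linear on the space of finitely valued sequences. Since $f_y$ vanishes off $\overline U$ and $U$ is dense in $\overline U$, $\|f_y\|=\sup_U|f_y|=\sup_n|y_n|=\|y\|$. Finitely valued sequences are dense in $l_\infty$ (round each $y_n$ to a multiple of $\varepsilon$), and $C(K)$ is complete. So the map extends to a linear isometric embedding $l_\infty\to C(K)$.

**Step 4: conclusion.** Step 3 and part (b) give $\psi_X(k)\ge\frac{k-1}{k+1}$, and Step 1 gives the opposite inequality. Since $\frac{k-1}{k+1}<1-\frac1k$ for $k>1$, the ball $B_X$ is not extremal. $\blacksquare$
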